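\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cubically many tangent lines to disjoint unit balls}


\begin{abstract}
For every $n\ge 7$ we construct $n$ pairwise disjoint unit balls in
$\mathbb R^3$, no three with collinear centers, and at least $n^3/27$ lines, each of
which is tangent to exactly four of the balls and misses all the others.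
This proves a conjecture on the complexity of the space of lines avoiding
$n$ unit balls. The balls may be taken arbitrarily far apart, and the
property holds on an open set of configurations.
\end{abstract}

\section{The question and the answer}

Consider $n$ balls of radius $1$ in $\mathbb R^3$. A line is \emph{tangent} to a ball
if it meets the boundary sphere in exactly one point, and \emph{misses} a ball if it is
disjoint from the closed ball. In terms of the distance $r$ from the center to the line,
tangency means $r=1$ and missing means $r>1$.

Lines in space form a four-parameter family, and tangency to a ball is one equation. So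
one expects four balls to have finitely many common tangent lines. The exception to keep in
mind is four balls whose centers lie on one line $L$: every line parallel to $L$ at distance
$1$ is tangent to all four. If the centers are not collinear, four unit balls have at most
twelve common tangents, and this bound is tight (Macdonald et al.). Hence, if no four centers
are collinear, there are at most $12\binom n4$ lines tangent to four of the balls. How many of
them can avoid the interiors of the remaining balls? Motivated by visibility, ray shooting,
motion planning and geometric optimization, Agarwal et al.\ took this number, the number of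
lines that avoid the interiors of all balls and are tangent to four of them, as the
combinatorial complexity of the space of lines avoiding the balls. They proved that it
is $O(n^{3+\delta})$ for every $\delta>0$. Configurations with $\Omega(n^2)$ such lines are
easy to construct, and this is the best known lower bound. The following conjecture is posed
in~\cite{UL2010}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $\kappa>0$ such that for all
sufficiently large $n$ there are $n$ (not necessarily disjoint) unit balls in $\mathbb R^3$, no
four with collinear centers, and at least $\kappa n^3$ distinct lines, each tangent to exactly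
four of the balls and missing all the others.}
\medskip

A natural way to obtain a cubic number of lines is to arrange three independent choices, each
among linearly many options. The difficulty is that every ball added to create an option is
also an obstacle for the lines that take other options. We show that this can be overcome, even
for balls that are disjoint and far apart.

\begin{theorem}\label{thm:main}
Let $a,b\ge 1$ and $c\ge 2$ be integers and let $g\ge 3$ be real. There is a non-empty open set
of configurations of $a+b+c$ closed unit balls in $\mathbb R^3$ such that in every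
configuration of this set
\begin{enumerate}
\item[(i)] the distance between any two centers exceeds $g-\tfrac12>2$, so the balls are
pairwise disjoint;
\item[(ii)] there are at least $4ab(c-1)$ distinct lines, each tangent to exactly four of the
balls and missing all the others.
\end{enumerate}
The open set contains configurations with no three (hence no four) centers collinear.
\end{theorem}

\begin{corollary}\label{cor:conj}
For every $n\ge 4$ there are $n$ pairwise disjoint unit balls in $\mathbb R^3$, no three with
collinear centers, and at least $\frac4{27}(n-2)^2(n-3)$ distinct lines, each tangent to exactly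
four of the balls and missing the others. For $n\ge 7$ this number is at least $n^3/27$. In
particular, the conjecture is true.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $g=3$, $a=b=\lfloor n/3\rfloor\ge (n-2)/3$ and
$c=n-2\lfloor n/3\rfloor\ge n/3$. Since $n\ge4$, we have $a,b\ge1$, and $c\ge n/3>1$ gives
$c\ge2$. Then
\[
4ab(c-1)\ \ge\ 4\Bigl(\frac{n-2}3\Bigr)^2\,\frac{n-3}3=\frac4{27}(n-2)^2(n-3).
\]
The quotient $4(n-2)^2(n-3)/n^3=4(1-\frac2n)^2(1-\frac3n)$ increases with $n$ for $n\ge 3$, and at
$n=7$ it equals $400/343>1$.
\end{proof}

The same proof works with any $g\ge3$ in place of $3$, so the balls can be taken with any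
prescribed separation. Together with the bound $O(n^{3+\delta})$ for every $\delta>0$ this
determines the worst-case complexity up to a factor $n^{\delta}$, for arbitrary as well as for
disjoint, arbitrarily well-separated unit balls. We do not claim that the constant $4/27$ is
optimal.

\paragraph{The idea.}
The balls come in three families, each responsible for one factor.
\begin{itemize}
\item \emph{Beads} $C_1,\dots,C_c$, strung along the $z$-axis. All our lines are almost
vertical and touch two consecutive beads, which uses two of the four degrees of freedom. There
are $c-1$ choices for the pair.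
\item \emph{Side balls} $B_1,\dots,B_b$, placed against the unit cylinder around the $z$-axis
so that each cuts slightly into it and meets the vertical lines of a thin strip of the cylinder.
They restrict the angle $\psi$ at which the line passes the axis. Tangency to one of them fixes
$\psi$, and there are $2b$ choices.
\item \emph{Far balls} $A_1,\dots,A_a$, forming a row at the great height $1/\varepsilon$, where a
slope of size $\varepsilon$ has become a displacement of size $1$. Once $\psi$ is chosen,
tangency to one of them fixes the slope, with $2a$ choices.
\end{itemize}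
The lines have slope of order $\varepsilon$. As $\varepsilon\to0$, the choice of the pair of
beads disappears from the conditions imposed by the $A$'s and $B$'s, so the three choices become
independent. The limiting conditions form a small problem about disks in the plane. We
solve it explicitly and return to small $\varepsilon>0$ by the implicit function theorem.
One point does not survive the limit: a vertical line on the cylinder touches \emph{all}
beads, so the beads are treated exactly, before the limit is taken.

\section{Lines touching two consecutive beads}\label{sec:beads}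

Write $\mathbb R^3=\mathbb R^2\times\mathbb R$ and $e=(0,0,1)$. For $\psi\in\mathbb R$ let
\[
\nu(\psi)=(\sin\psi,\cos\psi),\qquad \tau(\psi)=\nu'(\psi)=(\cos\psi,-\sin\psi),
\]
an orthonormal basis of $\mathbb R^2$, also regarded as horizontal vectors in $\mathbb R^3$. The
angle $\psi$ is measured clockwise from the positive $y$-axis.

We need coordinates for almost vertical lines in which the slope is magnified. Fix
$\varepsilon>0$. For $\lambda=(\rho,\mu,\psi,\xi)$ with $\rho,\xi>0$ define
$\varphi\in(0,\pi/2)$ by $\tan\varphi=\varepsilon\xi$, and let
\[
\ell_\lambda=\bigl\{\mu e+\rho\,\nu(\psi)+s\,(\cos\varphi\; e+\sin\varphi\;\tau(\psi)) : s\in\mathbb R\bigr\}.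
\]
So $\rho$ is the distance from $\ell_\lambda$ to the $z$-axis, $\mu$ is the height at which it is attained,
$\psi$ is the direction in which the line passes the axis, and $\varepsilon\xi$ is its slope
against the vertical. The line $\ell_\lambda$ determines
$\rho,\mu,\xi$, and $\psi$ modulo $2\pi$. Indeed, it is skew to the $z$-axis, and the unique
common perpendicular has feet $\mu e$ and $\mu e+\rho\nu(\psi)$. The angle $\varphi$ with the
vertical gives $\xi$.

\begin{lemma}\label{lem:dist}
Let $F(x;\lambda)$ be the squared distance from $x=(q,z)\in\mathbb R^2\times\mathbb R$ to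
$\ell_\lambda$. Then
\begin{equation}\label{eq:F}
F(x;\lambda)=\bigl(\rho-\nu(\psi)\cdot q\bigr)^2+\cos^2\!\varphi\,
\bigl((z-\mu)\varepsilon\xi-\tau(\psi)\cdot q\bigr)^2 .
\end{equation}
In particular, for a point of the $z$-axis,
\begin{equation}\label{eq:Faxis}
F(he;\lambda)=\rho^2+(h-\mu)^2\sin^2\varphi .
\end{equation}
\end{lemma}

\begin{proof}
The point of $\ell_\lambda$ at height $z$ has parameter $s=(z-\mu)/\cos\varphi$, hence horizontal
position $\rho\nu+(z-\mu)\varepsilon\xi\,\tau$. The vector $d$ from $x$ to this point is
horizontal, with $d\cdot\nu=\rho-\nu\cdot q$ and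
$d\cdot\tau=(z-\mu)\varepsilon\xi-\tau\cdot q$. For the unit direction
$u=\cos\varphi\,e+\sin\varphi\,\tau$ of the line we have $d\cdot u=\sin\varphi\,(d\cdot\tau)$.
Therefore
$F=|d|^2-(d\cdot u)^2=(d\cdot\nu)^2+\cos^2\!\varphi\,(d\cdot\tau)^2$, which is~\eqref{eq:F}. For
$q=0$ use $\cos\varphi\tan\varphi=\sin\varphi$.
\end{proof}

Let the bead $C_k$ have center $gke$, $1\le k\le c$. By~\eqref{eq:Faxis} the function
$h\mapsto F(he;\lambda)$ is a strictly convex quadratic polynomial with minimum at $h=\mu$. So a
line $\ell_\lambda$ tangent to two beads pierces every bead between them, and only consecutive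
pairs are useful. A line touching such a pair must pass the axis halfway between the two centers.
For $1\le k\le c-1$ put
\begin{equation}\label{eq:rho}
\mu_k=g\bigl(k+\tfrac12\bigr),\qquad
\hat\rho=\hat\rho(\xi,\varepsilon)=\sqrt{1-\tfrac{g^2}4\sin^2\varphi},\qquad
\sin^2\varphi=\frac{\varepsilon^2\xi^2}{1+\varepsilon^2\xi^2}.
\end{equation}
The root is defined and positive when $g|\varepsilon\xi|<2$, and we always assume this.

\begin{lemma}\label{lem:beads}
Let $\varepsilon,\xi>0$ with $g\varepsilon\xi<2$, and let $1\le k\le c-1$. For every $\psi$, the
line $\ell_\lambda$ is tangent to both $C_k$ and $C_{k+1}$ if and only if $\mu=\mu_k$ and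
$\rho=\hat\rho(\xi,\varepsilon)$. In this case it misses every other bead.
\end{lemma}

\begin{proof}
By~\eqref{eq:Faxis},
$F(g(k+1)e;\lambda)-F(gke;\lambda)=2g(\mu_k-\mu)\sin^2\varphi$. Since $\sin\varphi\ne0$, the two
values agree if and only if $\mu=\mu_k$. Their common value is then
$\rho^2+\frac{g^2}4\sin^2\varphi$, which equals $1$ if and only if $\rho=\hat\rho$, because
$\rho>0$.

Let $\mu=\mu_k$ and $\rho=\hat\rho$. Then
$F(gle;\lambda)=1+\bigl((gl-\mu_k)^2-\tfrac{g^2}4\bigr)\sin^2\varphi$ for every $l$. For
$l\ne k,k+1$ we have $|gl-\mu_k|\ge 3g/2$ and hence $F\ge 1+2g^2\sin^2\varphi>1$.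
\end{proof}

For bounded $\xi$, the margin in this lemma can be arbitrarily small as $\varepsilon\to0$, and in
the limit every bead is touched. So no continuity argument at $\varepsilon=0$ could replace the
lemma. On the other hand, the lemma leaves $\psi$ free, and $\xi$ free up to the condition
$g\varepsilon\xi<2$. These are the two parameters for the other balls.

\section{From disks in the plane to lines in space}\label{sec:lift}

Besides the beads, let there be
\begin{itemize}
\item side balls $B_j$, $1\le j\le b$, with centers $(q_j,z_j)$ independent of $\varepsilon$;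
\item far balls $A_i$, $1\le i\le a$, with centers $(p_i,1/\varepsilon)$, where the
$p_i\in\mathbb R^2$ are independent of $\varepsilon$.
\end{itemize}
Fix $k$ and substitute $\mu=\mu_k$, $\rho=\hat\rho$ in~\eqref{eq:F}. Since
$\cos^2\varphi=1/(1+\varepsilon^2\xi^2)$, the squared distances from the centers of $B_j$ and
$A_i$ to the line become
\begin{align*}
G_{B_j}(\psi,\xi;\varepsilon)&=(\hat\rho-\nu\cdot q_j)^2+\frac{1}{1+\varepsilon^2\xi^2}
\bigl(\varepsilon(z_j-\mu_k)\xi-\tau\cdot q_j\bigr)^2,\\
G_{A_i}(\psi,\xi;\varepsilon)&=(\hat\rho-\nu\cdot p_i)^2+\frac{1}{1+\varepsilon^2\xi^2}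
\bigl((1-\varepsilon\mu_k)\xi-\tau\cdot p_i\bigr)^2 .
\end{align*}
In the second line the factor $1/\varepsilon$ in the height of $A_i$ has cancelled the
$\varepsilon$ in the slope. For $\xi$ in any bounded set, both right-hand sides are smooth functions
of $(\psi,\xi,\varepsilon)$ for all $\varepsilon$ in a neighborhood of $0$. At $\varepsilon=0$
we have $\hat\rho=1$, and
\begin{equation}\label{eq:limit}
G_{B_j}(\psi,\xi;0)=|\nu(\psi)-q_j|^2,\qquad
G_{A_i}(\psi,\xi;0)=|\nu(\psi)+\xi\tau(\psi)-p_i|^2 .
\end{equation}
These limits do not involve $k$, and they have a simple meaning in the horizontal plane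
(Figure~\ref{fig:plane}). At the height of a side ball the line looks like a vertical line
through the point $\nu(\psi)$ of the unit circle. At the height of the far balls it looks like a
vertical line through the point $\nu(\psi)+\xi\tau(\psi)$ of the tangent ray
$\{\nu(\psi)+\xi\tau(\psi):\xi>0\}$ at $\nu(\psi)$. So we look for pairs $(\psi,\xi)$ such that
$\nu(\psi)$ lies on exactly one of the unit circles around the $q_j$ and outside the other disks,
and $\nu(\psi)+\xi\tau(\psi)$ does the same for the $p_i$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.05]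
\draw (0,0) circle (1);
\fill (0,0) circle (0.02) node[below] {\small $0$};
\draw[gray] (74:1.98) circle (1);
\draw[gray] (42:1.98) circle (1);
\fill[gray] (74:1.98) circle (0.03) node[above] {\small $q_1$};
\fill[gray] (42:1.98) circle (0.03) node[right] {\small $q_2$};
\draw[line width=2pt] (66:1) arc (66:82:1);
\draw[line width=2pt] (34:1) arc (34:50:1);
\fill (82:1) circle (0.05);
\fill (66:1) circle (0.05);
\fill (50:1) circle (0.05);
\fill (34:1) circle (0.05);
\node at (0.4,-1.4) {\small (a)};
\end{tikzpicture}
\qquad
\begin{tikzpicture}[scale=0.82]
\draw (0,0) circle (1);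
\fill (0,0) circle (0.02) node[below] {\small $0$};
\draw[gray] (3,1) circle (1);
\draw[gray] (6,1) circle (1);
\fill[gray] (3,1) circle (0.04) node[above] {\small $p_1$};
\fill[gray] (6,1) circle (0.04) node[above] {\small $p_2$};
\draw[->] (0.087,0.996) -- (7.857,0.316);
\fill (0.087,0.996) circle (0.05) node[above] {\small $\nu(\psi)$};
\fill (2.015,0.828) circle (0.06);
\fill (3.940,0.659) circle (0.06);
\fill (5.103,0.557) circle (0.06);
\fill (6.806,0.408) circle (0.06);
\node at (3.5,-1.4) {\small (b)};
\end{tikzpicture}
\caption{The limiting planar problem, not to scale. (a) Each side ball appears as a unit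
disk centered at $q_j$ that covers a short arc of the unit circle (thick). The admissible points
$\nu(\psi)$ are the endpoints of these arcs. (b) For each such $\psi$, the tangent ray at
$\nu(\psi)$ crosses the row of unit disks centered at the $p_i$. The admissible points
$\nu(\psi)+\xi\tau(\psi)$ are the points where the ray enters or leaves a disk.}
\label{fig:plane}
\end{figure}

\begin{definition}\label{def:planar}
A \emph{planar solution of type $(i,j)$} is a pair $(\psi,\xi)$ with $\xi>0$ such that
\begin{enumerate}
\item[(P1)] $|\nu(\psi)-q_j|=1$, and $|\nu(\psi)-q_{j'}|>1$ for all $j'\ne j$;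
\item[(P2)] $|\nu(\psi)+\xi\tau(\psi)-p_i|=1$, and $|\nu(\psi)+\xi\tau(\psi)-p_{i'}|>1$ for all
$i'\neq i$;
\item[(P3)] $\tau(\psi)\cdot q_j\ne0$ and $\xi\ne\tau(\psi)\cdot p_i$.
\end{enumerate}
\end{definition}

Condition (P3) says that crossings are transversal: the unit circle crosses the
circle around $q_j$, and the tangent ray crosses the circle around $p_i$. Tangential contacts
could vanish under perturbation.

\begin{lemma}\label{lem:lift}
Let $(\psi^*,\xi^*)$ be a planar solution of type $(i,j)$ and let $1\le k\le c-1$. For all
sufficiently small $\varepsilon>0$ there is a pair $(\psi(\varepsilon),\xi(\varepsilon))$, tending to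
$(\psi^*,\xi^*)$ as $\varepsilon\to0$, such that $\xi(\varepsilon)>0$,
$g\varepsilon\,\xi(\varepsilon)<2$, and the line with parameters
\[
\lambda=\bigl(\hat\rho(\xi(\varepsilon),\varepsilon),\,\mu_k,\,\psi(\varepsilon),\,\xi(\varepsilon)\bigr)
\]
is tangent to $C_k,C_{k+1},B_j,A_i$ and misses all other balls. Moreover, the Jacobian matrix
$\partial(G_{B_j},G_{A_i})/\partial(\psi,\xi)$ is invertible at
$(\psi(\varepsilon),\xi(\varepsilon);\varepsilon)$.
\end{lemma}

\begin{proof}
At $\varepsilon=0$ the function $G_{B_j}$ does not depend on $\xi$. By~\eqref{eq:limit} and
$\nu'=\tau$,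
\[
\partial_\psi G_{B_j}=2(\nu-q_j)\cdot\tau=-2\,\tau\cdot q_j,\qquad
\partial_\xi G_{A_i}=2(\nu+\xi\tau-p_i)\cdot\tau=2(\xi-\tau\cdot p_i).
\]
So at $(\psi^*,\xi^*;0)$ the Jacobian matrix is triangular, with diagonal entries that are
non-zero by (P3). By (P1) and (P2), $G_{B_j}=G_{A_i}=1$ there. The implicit function theorem
gives, for all small $\varepsilon$, a solution $(\psi(\varepsilon),\xi(\varepsilon))$ of
$G_{B_j}=G_{A_i}=1$ that depends continuously on $\varepsilon$ and equals $(\psi^*,\xi^*)$ at
$\varepsilon=0$. By continuity, for small $\varepsilon>0$ we also have $\xi>0$, $g\varepsilon\xi<2$, an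
invertible Jacobian matrix, and the strict inequalities $G_{B_{j'}}>1$ for $j'\ne j$ and
$G_{A_{i'}}>1$ for $i'\neq i$. The beads are taken care of by Lemma~\ref{lem:beads}.
\end{proof}

\begin{example}[Five balls, eight lines]\label{ex:five}
Take $g=3$ and three beads, at heights $3,6,9$. Add one side ball with center $(0,\frac{48}{25},12)$ and one far
ball with center $(3,1,1/\varepsilon)$. Here $q=(0,\frac{48}{25})$ and $p=(3,1)$. Condition (P1)
reads
\[
|\nu(\psi)-q|^2=1+\tfrac{48^2}{25^2}-\tfrac{96}{25}\cos\psi=1,\qquad\text{that is}\qquad
\cos\psi=\tfrac{24}{25},\ \ \sin\psi=\pm\tfrac7{25}.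
\]
For the plus sign, $\nu=(\frac7{25},\frac{24}{25})$ and $\tau=(\frac{24}{25},-\frac7{25})$, so
$\nu\cdot p=\frac95$ and $\tau\cdot p=\frac{13}5$. Condition (P2),
$(1-\nu\cdot p)^2+(\xi-\tau\cdot p)^2=1$, becomes $(\xi-\frac{13}5)^2=\frac9{25}$. Hence $\xi=2$
or $\xi=\frac{16}5$. For the minus sign, $\nu\cdot p=\frac3{25}$ and $\tau\cdot p=\frac{79}{25}$, and
in the same way $\xi=\frac{79\pm\sqrt{141}}{25}$. All four values are positive, and (P3) holds
because $\tau\cdot q=\mp\frac7{25}\cdot\frac{48}{25}\neq0$ and $\xi-\tau\cdot p\ne0$. So, with $\psi$
taken modulo $2\pi$, there are four planar solutions.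

By Lemma~\ref{lem:lift}, for small $\varepsilon$ each of them yields two lines: one tangent to
$C_1,C_2$ and missing $C_3$, and one tangent to $C_2,C_3$ and missing $C_1$. Every further bead
adds four more lines, if $\varepsilon$ is small enough. To keep the balls disjoint, one raises the
side ball, whose height $12$ played no role. It remains to have many planar solutions.
\end{example}

\section{A planar problem with $4ab$ solutions}\label{sec:planar}

We now choose the $q_j$ and $p_i$. For $0<\omega<\pi/2$, a unit disk centered at distance
$2\cos\omega$ from the origin in direction $\nu(\psi_j)$ covers exactly the arc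
$|\psi-\psi_j|\le\omega$ of the unit circle. So we can place $b$ short arcs of angular length
$2\omega$, with gaps of length $2\omega$ between them, and each arc endpoint is a solution of (P1).
The arcs must all lie in a narrow sector $0<\psi<w$, because for every angle used the tangent ray
has to cross the whole row of disks around the $p_i$. At $\psi=0$ this ray is $\{(x,1):x>0\}$, so
we put the $p_i$ on it. The row has length about $ga$, so $w$ must be small compared with
$1/(ga)$. Accordingly, let
\begin{equation}\label{eq:data}
w=\frac1{5ga}\le\frac1{15},\qquad \omega=\frac w{4b},\qquad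
\psi_j=(4j-2)\omega,\qquad q_j=2\cos\omega\;\nu(\psi_j),\qquad p_i=(gi,1)
\end{equation}
for $1\le j\le b$ and $1\le i\le a$.

\begin{lemma}\label{lem:planar}
For the data~\eqref{eq:data} and for each $(i,j)$ there are four distinct planar solutions of type
$(i,j)$, all with $0<\psi<w$.
\end{lemma}

\begin{proof}
Fix $i$, $j$ and signs $\sigma,\sigma'\in\{1,-1\}$.

\emph{The angle.} Put $\psi^*=\psi_j+\sigma'\omega$. Then
$\omega\le\psi^*\le(4b-1)\omega<w$. Since $\nu(\psi)\cdot\nu(\psi')=\cos(\psi-\psi')$,
\[
|\nu(\psi)-q_{j'}|^2=1+4\cos\omega\,\bigl(\cos\omega-\cos(\psi-\psi_{j'})\bigr)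
\qquad(1\le j'\le b).
\]
At $\psi=\psi^*$ this equals $1$ for $j'=j$. For $j'\ne j$ we have
$3\omega\le|\psi^*-\psi_{j'}|<w<\pi$. As cosine decreases on $[0,\pi]$, this gives
$\cos(\psi^*-\psi_{j'})<\cos\omega$, and the expression exceeds $1$. So (P1) holds. For
the first part of (P3), $\tau(\psi)\cdot\nu(\psi')=\sin(\psi'-\psi)$ gives
$\tau(\psi^*)\cdot q_j=-2\sigma'\cos\omega\sin\omega\neq0$.

\emph{The slope.} For $0\le\psi\le w$ and every $i'$,
\begin{align}
|\nu\cdot p_{i'}-1|&=|gi'\sin\psi+\cos\psi-1|\le gaw+\tfrac{w^2}2\le\tfrac15+\tfrac1{450}<\tfrac14,
\label{eq:nup}\\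
|\tau\cdot p_{i'}-gi'|&\le gi'(1-\cos\psi)+\sin\psi\le\tfrac{gaw^2}2+w=\tfrac w{10}+w<\tfrac1{10}.
\label{eq:taup}
\end{align}
Write $\nu,\tau$ for $\nu(\psi^*),\tau(\psi^*)$. Since
$|\nu+\xi\tau-p_i|^2=(1-\nu\cdot p_i)^2+(\xi-\tau\cdot p_i)^2$, and the first summand is less than
$1$ by~\eqref{eq:nup}, the sum equals $1$ for
\[
\xi^*=\tau\cdot p_i+\sigma\sqrt{1-(\nu\cdot p_i-1)^2},
\]
and $\xi^*\ne\tau\cdot p_i$, which is the second part of (P3). By~\eqref{eq:taup},
$\xi^*>g-\frac1{10}-1>0$. Finally, let $i'\ne i$. Then
\[
|\tau\cdot p_i-\tau\cdot p_{i'}|=g|i-i'|\cos\psi^*\ge3\cos\tfrac1{15}>2.9,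
\]
and $|\xi^*-\tau\cdot p_i|\le1$, so $|\xi^*-\tau\cdot p_{i'}|>1.9$ and
$|\nu+\xi^*\tau-p_{i'}|>1$. This is (P2).

Different $\sigma'$ give different $\psi^*$, and for the same $\sigma'$ different $\sigma$ give
different $\xi^*$.
\end{proof}

The last display uses the separation $g\ge3$: the ray leaves one disk of the row well
before it enters the next.

\section{The configuration in space}\label{sec:space}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Step 1: a configuration with $4ab(c-1)$ lines.} Take the data~\eqref{eq:data} and unit
balls with centers
\begin{align*}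
C_k&:\ (0,0,gk) & &(1\le k\le c),\\
B_j&:\ (q_j,\,g(c+j)) & &(1\le j\le b),\\
A_i&:\ (p_i,\,1/\varepsilon) & &(1\le i\le a),
\end{align*}
where $1/\varepsilon>g(b+c+1)$. The heights of the $C$'s and $B$'s are distinct multiples of
$g$. The centers of the $A$'s are at mutual distance at least $g$ and lie more than $g$ above all
the others. So any two centers are at distance at least $g$.

Apply Lemma~\ref{lem:lift} to each of the $4ab$ planar solutions of Lemma~\ref{lem:planar} and
each $k\in\{1,\dots,c-1\}$. These are finitely many applications, so one small $\varepsilon>0$ with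
$1/\varepsilon>g(b+c+1)$ serves all of them. Each resulting line is tangent to exactly four balls
$C_k,C_{k+1},B_j,A_i$ and misses the rest. Lines belonging to different triples $(i,j,k)$ are
distinct, because they are tangent to different sets of balls. For fixed $(i,j,k)$ the four pairs
$(\psi(\varepsilon),\xi(\varepsilon))$ tend to four different limits with $0<\psi^*<w$. So after
decreasing $\varepsilon$ they are distinct and satisfy $|\psi(\varepsilon)|<\pi$. Since a line
determines $\xi$, and $\psi$ modulo $2\pi$, the four lines are distinct. From now on $\varepsilon$ is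
fixed.

This configuration does not prove the theorem yet. The set of configurations must be open, and if
$c\ge3$ or $a\ge3$ the present one has three collinear centers: those of the beads lie on one
line, and so do those of the far balls. We must show that our lines survive arbitrary small
motions of the centers.

\emph{Step 2: transversality.} Let $\lambda^*$ be the parameter of one of the lines, tangent to
$C_k,C_{k+1},B_j,A_i$ with centers $x_1,x_2,x_3,x_4$ in this order, and put
$F_m(\lambda)=F(x_m;\lambda)$. \emph{We claim that the derivative of $(F_1,F_2,F_3,F_4)$ at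
$\lambda^*$ is invertible.} The idea is to use $F_1$ and $F_2$ as coordinates in place of $\rho$ and
$\mu$.

By~\eqref{eq:Faxis}, $F_1$ and $F_2$ do not depend on $\psi$. At $\lambda^*$, where $\mu=\mu_k$
lies $g/2$ above $x_1$ and $g/2$ below $x_2$,
\[
\frac{\partial(F_1,F_2)}{\partial(\rho,\mu)}=
\begin{pmatrix}2\rho& g\sin^2\varphi\\ 2\rho&-g\sin^2\varphi\end{pmatrix},
\qquad \det=-4g\rho\sin^2\varphi\ne0 .
\]
Here $\varepsilon>0$ is needed: at $\varepsilon=0$ we would have $\varphi=0$. By the inverse function theorem,
$(F_1,F_2,\psi,\xi)$ is a system of local coordinates near $\lambda^*$. In these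
coordinates, the surface $F_1=F_2=1$ is parametrized by $(\psi,\xi)$. By the equivalence in
Lemma~\ref{lem:beads}, near $\lambda^*$ it is the surface $\mu=\mu_k$,
$\rho=\hat\rho(\xi,\varepsilon)$, and on it $F_3=G_{B_j}$ and $F_4=G_{A_i}$ as functions of
$(\psi,\xi)$. So in these coordinates the derivative of $(F_1,F_2,F_3,F_4)$ at $\lambda^*$ is
\[
\begin{pmatrix} I & 0\\ * & \dfrac{\partial(G_{B_j},G_{A_i})}{\partial(\psi,\xi)}\end{pmatrix},
\]
where $I$ is the $2\times2$ identity matrix. It is invertible because the lower right block is,
by Lemma~\ref{lem:lift}. This proves the claim.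

\emph{Step 3: moving the centers.} With $\varepsilon$ fixed, $F(x;\lambda)$ is smooth in
$(x,\lambda)$ by~\eqref{eq:F}, also for centers off the axis. By Step~2 and the implicit function
theorem, if all centers move by a sufficiently small amount, each of the finitely many lines
persists as a nearby line tangent to the four corresponding moved balls. The strict inequalities
$F>1$ for all other balls persist. So the lines stay tangent to exactly four balls, and lines
with different $(i,j,k)$ remain distinct. For equal $(i,j,k)$ the parameters $(\psi,\xi)$ remain
different, with $|\psi|<\pi$, so these lines remain distinct as well. All distances between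
centers were at least $g$ and stay larger than $g-\frac12$. Hence there is an open neighborhood
$U\subset(\mathbb R^3)^{a+b+c}$ of the configuration of Step~1 such that every configuration
in $U$ has properties (i) and (ii).

\emph{Step 4: collinearities.} Three points $x,y,z$ are collinear if and only if
$(y-x)\times(z-x)=0$. This is a system of polynomial equations that does not hold identically. So
the configurations with three collinear centers form a finite union of proper closed algebraic
subsets of $(\mathbb R^3)^{a+b+c}$, and such a union has empty interior. The non-empty open set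
$U$ therefore contains configurations with no three centers collinear.
\end{proof}

\begin{remark}
The hypothesis $c\ge2$ only provides a pair of consecutive beads. If one of the numbers $a,b,c$
is fixed and the other two grow in proportion to $n$, the count $4ab(c-1)$ is only quadratic. The
third factor is available because the limits~\eqref{eq:limit} do not involve $k$ at all and
couple $\psi$ and $\xi$ only in triangular form.
\end{remark}

\begin{thebibliography}{9}
\bibitem{UL2010}
``Let $P(\leq, S)$ be a partial order on the set $S$. An extension of $\leq$ is a partial order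
$\leq\hat{}$ on $S$ such that $u \leq v$ implies $u \leq\hat{}\ v$, for all $u, v$ \ldots'',
\url{http://www.math.uiuc.edu/~west/regs/UL2010.pdf}.
\end{thebibliography}

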